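# Dense vectors that cannot be $m$-scheduled: refuting the guarantee $1-\frac1{(m+1)(m+2)}$

## Vectors, densities and $m$-schedules

Throughout, time is $\mathbb Z$. Its elements are called slots, and a *window* of length $L$ is a set $[x,x+L)=\{x,x+1,\dots,x+L-1\}$ of consecutive slots, with $x\in\mathbb Z$.

**Definition (vectors and density).** Let $V$ be the set of all finite vectors $v=(v_1,\dots,v_n)$, $n\ge1$, of positive integers with $2\le v_1\le v_2\le\dots\le v_n$, and let $[n]=\{1,\dots,n\}$. The density of $v$ is
$$d(v)=\frac1{v_1}+\dots+\frac1{v_n}.$$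

For example, $d(2,3)=\frac56$ and $d(2,3,6)=1$.

**Definition ($m$-schedulable).** Let $m\ge1$ be an integer. The vector $v\in V$ is $m$-schedulable if there is a doubly-infinite sequence $(s_t)_{t\in\mathbb Z}$ of members of $[n]$ in which, for every $i\in[n]$, every $mv_i$ contiguous terms contain at least $m$ $i$'s.

For $m=1$ the demand is that symbol $i$ occur in every window of length $v_i$. The sequence $\dots1,2,1,2\dots$ shows that $(2,3)$ is $1$-schedulable.

Now add a third entry: $(2,3,N)$ is not $1$-schedulable for any $N\ge3$. Indeed, symbol $3$ must occur at some slot $t$. The windows $\{t-1,t\}$ and $\{t,t+1\}$ each need a $1$, so $s_{t-1}=s_{t+1}=1$. Then the window $\{t-1,t,t+1\}$ of length $3$ contains no $2$.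

A larger $m$ relaxes the demand, because occurrences may bunch inside a longer window. Take $(2,3,6)$ and $m=2$, and repeat the pattern $1,2,1,2,1,3$. Every window of length $4$ contains two $1$'s, every window of length $6$ (a full period) contains two $2$'s, and every window of length $12$ contains two $3$'s. So $(2,3,6)$, which is not $1$-schedulable, is $2$-schedulable.

**Definition (density $m$-guarantee).** A number $b$ is a density $m$-guarantee for $V$ if every $v\in V$ with $d(v)\le b$ is $m$-schedulable. Let $\beta_m$ be the supremum of all density $m$-guarantees for $V$.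

For example, no $b>\frac56$ is a density $1$-guarantee: the vector $(2,3,N)$ is not $1$-schedulable, and its density $\frac56+\frac1N$ is at most $b$ once $N$ is large. For every $m$, no $b>1$ is a density $m$-guarantee. To see this, suppose $v$ is $m$-schedulable and take a window of length $L=m\,v_1v_2\cdots v_n$. It splits into windows of length $mv_i$, so it contains at least $L/v_i$ $i$'s. Summing over $i$ gives $L\,d(v)\le L$, so $d(v)\le1$. But $(2,2,N)$ has density $1+\frac1N$.

Two consequences of the definition are used below. If $b$ is a guarantee, so is every smaller number. If $v$ is *not* $m$-schedulable, then no $b\ge d(v)$ is a guarantee, so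
$$\beta_m\le d(v),\qquad\text{that is,}\qquad 1-\beta_m\ge 1-d(v).\tag{1}$$

## The conjectured threshold $1-\frac1{(m+1)(m+2)}$

The following is known: for every $m\ge2$, no $b>1-\frac1{(m+1)(m+2)}$ is a density $m$-guarantee for $V$. For $m=1$ the expression equals $\frac56$, the number met above. The problem, whose source is "Pinwheel Scheduling: Achievable Densities" (https://dept.math.lsa.umich.edu/~lagarias/doc/pinwheel.pdf), is to prove or disprove the following.

**Conjecture.** For every $m\ge2$, the number $1-\frac1{(m+1)(m+2)}$ is the maximum density $m$-guarantee for $V$; that is, every $v\in V$ with $d(v)\le1-\frac1{(m+1)(m+2)}$ is $m$-schedulable.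

In plain words: once $m$ is given, is a proportion $\frac1{(m+1)(m+2)}$ of spare slots always enough? The answer is no. To refute the conjecture one needs an $m$ and a vector with at least that proportion of spare slots that still has no schedule. The three results below provide this. Write
$$[q](z)=1+z+\dots+z^{q-1},$$
a polynomial with $q$ coefficients equal to $1$. For instance $[2][3]=(1+z)(1+z+z^2)=1+2z+2z^2+z^3$, whose largest coefficient is $2$.

**Theorem 1.** Let $g,q_1,\dots,q_K\ge1$ be integers. Let $v\in V$ consist of $\mu_i\ge0$ entries equal to $gq_i$ $(i=1,\dots,K)$ and nothing else, with $\varepsilon:=1-d(v)>0$. Put $A=q_1\cdots q_K$, and let $C_i$ be the largest coefficient of $Q_i(z)=\prod_{j\ne i}[q_j](z)$. If $mgA\varepsilon<C_i$ for every $i$, then $v$ is not $m$-schedulable.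

**Theorem 2.** The vector
$$v^*=(14,\;\underbrace{16,\dots,16}_{7},\;\underbrace{18,\dots,18}_{5},\;22,22,22,\;26,26)\in V\qquad(n=18)$$
has $d(v^*)=1-\frac1{144144}$ and is not $m$-schedulable for any $m\le412$. Hence the conjecture fails for $379\le m\le412$.

**Theorem 3.** The conjectured statement fails for every $m\ge106380$. Moreover, as $m\to\infty$,
$$\Big(\tfrac14-o(1)\Big)\frac{(\log\log m)^{3/2}}{m(\log m)^{7/2}}\;\le\;1-\beta_m\;\le\;\frac1{m+1}.$$
The upper bound, i.e. that $\frac m{m+1}$ is a density $m$-guarantee, holds for every $m\ge1$. So $1-\beta_m=m^{-1+o(1)}$, not of order $m^{-2}$, and $(m+1)(m+2)(1-\beta_m)\to\infty$.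

The individual values $2\le m\le378$ and $413\le m<106380$ are not decided here. The conjecture concerns all $m\ge2$, so one failing $m$ disproves it.

## Surplus occurrences and the limits of uniform counting

Take a vector as in Theorem 1, and suppose it is $m$-scheduled by $(s_t)$. For each $i$ there are $\mu_i$ symbols whose entry is $gq_i$; call them group $i$. (If some $q_i$ coincide, split the equal entries into separate groups.) Let $T_i\subset\mathbb Z$ be the set of slots that carry a symbol of group $i$. Every slot carries exactly one symbol, so $T_1,\dots,T_K$ partition $\mathbb Z$. Put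
$$\ell=mg .$$
A window of length $mgq_i=q_i\ell$ contains at least $m$ occurrences of each of the $\mu_i$ symbols of group $i$. So the *surplus*
$$f_i(x):=|T_i\cap[x,x+q_i\ell)|-m\mu_i\tag{2}$$
is a nonnegative integer for every $x\in\mathbb Z$.

The first thing to try is to count in one window of length $A\ell$, which splits into $A/q_i$ disjoint windows of length $q_i\ell$ for each $i$ at once. Since $d(v)=\frac1g\sum_i\mu_i/q_i=1-\varepsilon$, the obligatory occurrences number
$$\sum_i\frac A{q_i}\,m\mu_i=Amg\,d(v)=A\ell(1-\varepsilon),$$
and comparing with the $A\ell$ slots gives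
$$\sum_i\ \sum_{k=0}^{A/q_i-1}f_i(t+kq_i\ell)=A\ell\varepsilon\qquad(t\in\mathbb Z).\tag{3}$$
The right-hand side is $mgA\varepsilon=m\big(gA-\sum_i\mu_iA/q_i\big)$, a positive multiple of $m$. So (3) asks nonnegative integers to add up to a number that is at least $1$, and this is no contradiction. The argument stops exactly here: each surplus is counted in (3) with weight $1$, and the budget on the right is never smaller than $1$.

**A toy case.** Let $m=1$, $g=2$, $(q_1,q_2,q_3)=(2,3,5)$, $(\mu_1,\mu_2,\mu_3)=(1,2,4)$, so $v=(4,6,6,10,10,10,10)$ and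
$$d(v)=\tfrac14+\tfrac26+\tfrac4{10}=\tfrac{15+20+24}{60}=\tfrac{59}{60}.$$
A window of $A\ell=60$ slots splits into $15$ windows of length $4$, or $10$ of length $6$, or $6$ of length $10$. The obligatory occurrences number $15\cdot1+10\cdot2+6\cdot4=59$. There is one spare slot in $60$, and (3) permits it.

Now count the same requirements differently. Take only $16$ slots, cut into $8$ blocks of $\ell=2$ slots, and give the blocks the weights
$$1,\ 3,\ 5,\ 6,\ 6,\ 5,\ 3,\ 1 ,$$
which are the coefficients of $[2][3][5]$. They add up to $30$, so the weighted number of slots is again $60$. A window of length $10$ is five blocks. If we take the windows of length $10$ that start at blocks $0,1,2,3$ with multiplicities $1,2,2,1$, every block is covered exactly as often as its weight says: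
$$(1,2,2,1)*(1,1,1,1,1)=(1,3,5,6,6,5,3,1).$$
Similarly, windows of length $6$ with multiplicities $1,2,2,2,2,1$ (the coefficients of $[2][5]$) and windows of length $4$ with multiplicities $1,2,3,3,3,2,1$ (those of $[3][5]$) produce the same weights. The obligatory weighted total is $15\cdot1+10\cdot2+6\cdot4=59$ as before, since the multiplicities add up to $15$, $10$, $6$. So the weighted surplus is $1$. But now, for each group, some window is counted with multiplicity at least $2$, so its surplus must be $0$. Sliding the whole picture along $\mathbb Z$ shows that *every* window has surplus $0$. Then the weighted surplus is $0$, not $1$, a contradiction. Hence this $v$ is not $1$-schedulable.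

So overlapping windows, piled up on a short stretch of time, charge a surplus several times over while the budget stays the same. The general proof is the same argument.

## Weighting blocks by the coefficients of $\prod_j[q_j]$

**Proof of Theorem 1.** Suppose $v$ is $m$-scheduled, and keep $T_i$, $\ell=mg$ and $f_i$ from (2).

**Step 1: express windows through blocks.** This step turns every requirement into a statement about blocks of length $\ell$. Fix $t\in\mathbb Z$ and set, for $u\ge0$,
$$N_i(u)=|T_i\cap[t+u\ell,\,t+(u+1)\ell)| .$$
The $T_i$ partition $\mathbb Z$, so $\sum_iN_i(u)=\ell$ for each $u$. Blocks $l,l+1,\dots,l+q_i-1$ together form the window $[t+l\ell,\,t+l\ell+q_i\ell)$, so by (2)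
$$\sum_{r=0}^{q_i-1}N_i(l+r)=m\mu_i+f_i(t+l\ell)\qquad(l\ge0).\tag{4}$$

**Step 2: count blocks with weights.** This step produces the replacement for (3). Let
$$P=\prod_j[q_j]=\sum_uc_uz^u,\qquad Q_i=\prod_{j\ne i}[q_j]=\sum_lc_{i,l}z^l .$$
All coefficients are nonnegative integers, $P(1)=A$ and $Q_i(1)=A/q_i$. Because $P=Q_i\cdot[q_i]$, we have $c_u=\sum_{r=0}^{q_i-1}c_{i,u-r}$ (coefficients outside the range are $0$). Therefore, using (4),
$$\sum_uc_uN_i(u)=\sum_lc_{i,l}\sum_{r=0}^{q_i-1}N_i(l+r)=\frac A{q_i}\,m\mu_i+\sum_lc_{i,l}f_i(t+l\ell).$$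
Sum over $i$. On the left we get $\sum_uc_u\ell=A\ell$. On the right, $\sum_iAm\mu_i/q_i=Amg\,d(v)=A\ell(1-\varepsilon)$. Hence
$$\sum_i\sum_lc_{i,l}\,f_i(t+l\ell)=A\ell\varepsilon=mgA\varepsilon=:H\qquad\text{for every }t\in\mathbb Z.\tag{5}$$

**Step 3: force every surplus to vanish.** All terms in (5) are nonnegative, so each one is at most $H$. For each $i$ choose $l_i$ with $c_{i,l_i}=C_i$. By hypothesis $C_i>H$, so
$$C_i\,f_i(t+l_i\ell)\le H<C_i ,$$
and the nonnegative integer $f_i(t+l_i\ell)$ is less than $1$, so it is $0$. This holds for every $t\in\mathbb Z$, and $t+l_i\ell$ runs over all of $\mathbb Z$ with $t$. So $f_i\equiv0$ for every $i$.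

**Step 4: contradiction.** Now the left side of (5) is $0$, while $H=mgA\varepsilon>0$. $\blacksquare$

As a check on (5), take the vector $(2,3)$ with $m=g=1$, scheduled by $1,2,1,2,\dots$ with the $1$'s at even slots. Here $\ell=1$, $A=6$, $\varepsilon=\frac16$, $H=1$, $Q_1=[3]$, $Q_2=[2]$. We have $f_1\equiv0$. A window of three slots starting at an odd slot has two $2$'s, and one starting at an even slot has one, so $f_2(x)$ is $1$ for odd $x$ and $0$ for even $x$. Then (5) reads $f_2(t)+f_2(t+1)=1$, which is true. Theorem 1 does not apply, as it must not: $C_1=C_2=1$ is not larger than $H$.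

To apply Theorem 1 one needs only the smallest of the $C_i$. The next lemma says which one that is.

**Lemma 4.** If $q_i\le q_k$, then $C_i\ge C_k$. Hence $\min_iC_i$ is attained at the largest $q_i$.

**Proof.** Let $R$ be a polynomial with nonnegative coefficients. The coefficient of $z^u$ in $[b]R$ is the sum of the $b$ coefficients of $R$ at $z^u,z^{u-1},\dots,z^{u-b+1}$. Increasing $b$ adds nonnegative terms, so the largest coefficient of $[b]R$ is nondecreasing in $b$. For $i\ne k$ put $R=\prod_{j\ne i,k}[q_j]$. Then $Q_i=[q_k]R$ and $Q_k=[q_i]R$, and $q_i\le q_k$ gives $C_i\ge C_k$. $\blacksquare$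

## The $18$-entry vector of density $1-\frac1{144144}$

What must a counterexample satisfy? Suppose the density is as close to $1$ as the denominators of Theorem 1 allow without reaching it: $\varepsilon=\frac1{gA}$. Then $H=mgA\varepsilon=m$, and with $C=\min_iC_i$ Theorem 1 excludes every $m\le C-1$. The density lies below the conjectured threshold when $(m+1)(m+2)\ge gA$. Both hold for some $m$, namely for $m=C-1$, as soon as
$$C(C+1)\ge gA .$$
The toy case has $C=2$ and $gA=60$, and is far too small. With the five moduli $7,8,9,11,13$ and $g=2$, the condition holds.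

**Proof of Theorem 2.**

**Step 1: find the multiplicities.** This step explains where $v^*$ comes from. Let $(q_i)=(7,8,9,11,13)$. The product is $A=72072$, and
$$\Big(\tfrac A7,\tfrac A8,\tfrac A9,\tfrac A{11},\tfrac A{13}\Big)=(10296,\,9009,\,8008,\,6552,\,5544).$$
We want $\sum_i\mu_iA/q_i\equiv-1\pmod A$. The moduli are pairwise coprime, and modulo $q_i$ only the $i$-th term survives, so the condition is $\mu_iA/q_i\equiv-1\pmod{q_i}$ for each $i$. We have
$$10296\equiv6\ (7),\quad 9009\equiv1\ (8),\quad 8008\equiv7\ (9),\quad 6552\equiv7\ (11),\quad 5544\equiv6\ (13),$$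
and the solutions are $\mu=(1,7,5,3,2)$, because $6\equiv-1\ (7)$, $7\equiv-1\ (8)$, $35\equiv-1\ (9)$, $21\equiv-1\ (11)$, $12\equiv-1\ (13)$.

**Step 2: compute the density.** With these multiplicities,
$$10296+7\cdot9009+5\cdot8008+3\cdot6552+2\cdot5544=10296+63063+40040+19656+11088=144143=2A-1 .$$
So $\sum_i\mu_i/q_i=2-\frac1A$, which is just below $2$. Taking $g=2$ brings it just below $1$: the entries $2q_i$ are $14,16,18,22,26$, the vector is $v^*$, and
$$d(v^*)=\tfrac12\Big(2-\frac1A\Big)=1-\frac1{144144}.$$
Hence $\varepsilon=\frac1{144144}$ and $mgA\varepsilon=m$.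

**Step 3: bound the largest coefficients from below.** By Lemma 4, $\min_iC_i$ is attained at $q_i=13$ and is the largest coefficient of $[7][8][9][11]$. Multiply in pairs. The coefficient sequences are

* $[7][11]$: $T=(1,2,3,4,5,6,7,7,7,7,7,6,5,4,3,2,1)$, indexed by $0,\dots,16$;
* $[8][9]$: $W=(1,2,3,4,5,6,7,8,8,7,6,5,4,3,2,1)$, indexed by $0,\dots,15$, with $W_{15-k}=W_k$.

The coefficient of $z^{15}$ in the product of all four is
$$\sum_{k=0}^{15}T_kW_{15-k}=\sum_{k=0}^{15}T_kW_k=1+4+9+16+25+36+49+56+56+49+42+30+20+12+6+2=413 .$$
So $C_i\ge413$ for every $i$.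

**Step 4: conclude.** If $m\le412$, then $mgA\varepsilon=m<413\le C_i$ for every $i$, and Theorem 1 says that $v^*$ is not $m$-schedulable. If $m\ge379$, then $(m+1)(m+2)\ge380\cdot381=144780>144144$, so
$$d(v^*)=1-\frac1{144144}\le1-\frac1{(m+1)(m+2)} .$$
For $379\le m\le412$ both hold, so the conjectured statement fails for these $m$. $\blacksquare$

The conjecture is thereby disproved.

## Prime moduli: failure for every $m\ge106380$

Next we let the moduli grow. Two things change. First, the number $\sum_i\mu_i/q_i$ can no longer be computed by hand, so we need a device that brings the density just below $1$ whatever its integer part is. Second, a gap $\varepsilon=\frac1{gA}$ is smaller than it needs to be when $m$ is well below $C$. Theorem 1 allows gaps $\frac q{gA}$ as long as $mq<C$, and we take $q$ as large as it permits.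

Let $K\ge2$, let $p_1<\dots<p_K$ be the first $K$ primes, and put $A=A_K=p_1\cdots p_K$. Let
$$R=\prod_{j<K}[p_j],\qquad M_K=\text{the largest coefficient of }R .$$

**Step 1: vectors with gap exactly $\frac q{KA}$.** Let $q$ be an integer with $1\le q<A$. Since $A/p_i$ is invertible modulo $p_i$, we may choose $\mu_i\in\{0,\dots,p_i-1\}$ with
$$\mu_i\,\frac A{p_i}\equiv-q\pmod{p_i}.$$
For $j\ne i$ the number $A/p_j$ is divisible by $p_i$. So $\sum_j\mu_jA/p_j\equiv-q$ modulo every $p_i$, hence modulo $A$. Therefore $\sum_i\mu_i/p_i=r-\frac qA$ for some $r\in\mathbb Z$. We have $0\le\sum_i\mu_i/p_i<K$ and $0<\frac qA<1$, so $0<r<K+1$, that is, $1\le r\le K$. Put $h=K-r\ge0$, and let $v$ consist of $\mu_i$ copies of $Kp_i$ for $i=1,\dots,K$ and $h$ copies of $K$. All entries are at least $2$, and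
$$d(v)=\frac1K\Big(\sum_i\frac{\mu_i}{p_i}+h\Big)=\frac1K\Big(r-\frac qA+K-r\Big)=1-\frac q{KA}>0 ;$$
in particular $v$ has at least one entry. The copies of $K$ are the device mentioned above: each adds $\frac1K$ to the density.

For example, let $K=3$ and $q=1$, so the primes are $2,3,5$ and $A=30$. The congruences $15\mu_1\equiv-1\ (2)$, $10\mu_2\equiv-1\ (3)$, $6\mu_3\equiv-1\ (5)$ give $\mu=(1,2,4)$, and $\frac12+\frac23+\frac45=2-\frac1{30}$. So $r=2$, $h=1$, and $v=(3,6,9,9,15,15,15,15)$ has density $\frac{30+15+20+24}{90}=1-\frac1{90}$.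

**Step 2: when $v$ is not $m$-schedulable.** Apply Theorem 1 with $g=K$ and the $K+1$ numbers $1,p_1,\dots,p_K$. Their product is $A$, and $mgA\varepsilon=mKA\cdot\frac q{KA}=mq$. By Lemma 4 the smallest $C_i$ belongs to $p_K$. Since $[1]=1$, it is the largest coefficient of $\prod_{j<K}[p_j]=R$, which is $M_K$. Hence
$$v\text{ is not }m\text{-schedulable if }mq<M_K.\tag{6}$$
In the example, $M_3=2$ is the largest coefficient of $[2][3]$, so that $v$ is not $1$-schedulable.

**Step 3: a lower bound for $M_K$.** The polynomial $R$ has coefficient sum $R(1)=A/p_K$. We show that its mass is concentrated on few exponents, so that one coefficient is large. The polynomial $R(z)/R(1)$ is the probability generating function of a sum $X$ of independent variables, uniform on $\{0,\dots,p_j-1\}$ for $j<K$. The variance of the uniform distribution on $\{0,\dots,p-1\}$ is $\frac{p^2-1}{12}$, so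
$$\sigma^2=\sum_{j<K}\frac{p_j^2-1}{12}<\frac{Kp_K^2}{12},$$
and $\sigma>0$ because $K\ge2$. Chebyshev's inequality gives $\Pr(|X-EX|\ge\sqrt3\,\sigma)\le\frac13$, hence $\Pr(|X-EX|<\sqrt3\,\sigma)\ge\frac23$. The open interval has length $2\sqrt3\,\sigma<\sqrt K\,p_K$, so it contains at most $\sqrt K\,p_K+1$ integers, and some value of $X$ has probability at least
$$\frac{2/3}{\sqrt K\,p_K+1}\ge\frac1{2\sqrt K\,p_K}.$$
The last inequality says $4y\ge3y+3$ with $y=\sqrt K\,p_K$, and indeed $y\ge3\sqrt2\ge3$. Multiplying by $R(1)=A/p_K$,
$$M_K\ \ge\ Y_K:=\frac{A_K}{2\sqrt K\,p_K^2}.\tag{7}$$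

**Step 4: choose $q$ as large as (6) allows.** Let $m<Y_K$, and put $q=\lceil M_K/m\rceil-1$. We check the requirements. Write $x=M_K/m$; by (7), $x>1$. Then $\lceil x\rceil\ge2$, so $q\ge1$. Next, $q\ge\frac x2$: if $1<x\le2$ then $q=1\ge\frac x2$, and if $x>2$ then $q\ge x-1\ge\frac x2$. Also $q<x$, so $mq<M_K$. Finally $q<x\le M_K\le R(1)<A$. So Step 1 gives a vector $v$, which by (6) is not $m$-schedulable, and by (7)
$$1-d(v)=\frac q{KA}\ge\frac{M_K}{2mKA}\ge\frac1{4mK^{3/2}p_K^2}.\tag{8}$$
By (1),
$$1-\beta_m\ge\frac1{4mK^{3/2}p_K^2}\qquad\text{whenever }m<Y_K.\tag{9}$$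

**Step 5: failure on an interval of $m$.** Compare (8) with the conjectured gap. Put $X_K:=4K^{3/2}p_K^2$. If $X_K\le m<Y_K$, then (8) gives
$$1-d(v)\ge\frac1{mX_K}\ge\frac1{m^2}>\frac1{(m+1)(m+2)} .$$
So the conjectured statement fails for every integer $m\in[X_K,Y_K)$.

**Step 6: the intervals overlap from $K=10$ on.** We need $X_{K+1}\le Y_K$, and we derive it from the claim
$$A_K\ge32(K+1)^2p_K^4\qquad(K\ge10).\tag{10}$$
For $K=10$ we have $p_{10}=29$, $A_{10}=2\cdot3\cdot5\cdot7\cdot11\cdot13\cdot17\cdot19\cdot23\cdot29=6469693230$ and $32\cdot11^2\cdot29^4=3872\cdot707281<2.74\cdot10^9$. For the inductive step, recall Bertrand's postulate: $p_{K+1}<2p_K$. Passing from $K$ to $K+1$ multiplies the right side of (10) by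
$$\Big(\frac{K+2}{K+1}\Big)^2\Big(\frac{p_{K+1}}{p_K}\Big)^4<\Big(\frac{12}{11}\Big)^2\cdot16<20,$$
and it multiplies the left side by $p_{K+1}\ge p_{11}=31$. This proves (10). Now for $K\ge10$, using Bertrand's postulate, then $\sqrt K\le\sqrt{K+1}$, then (10),
$$X_{K+1}=4(K+1)^{3/2}p_{K+1}^2<16(K+1)^{3/2}p_K^2\le\frac{16(K+1)^2p_K^2}{\sqrt K}\le\frac{A_K}{2\sqrt K\,p_K^2}=Y_K .$$
Clearly $X_K<X_{K+1}$ and $X_K\to\infty$. Given $m\ge X_{10}$, let $K\ge10$ be the largest index with $X_K\le m$; then $m<X_{K+1}<Y_K$, so $m\in[X_K,Y_K)$ and Step 5 applies. Finally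
$$X_{10}=4\cdot10\sqrt{10}\cdot841=33640\sqrt{10}<33640\cdot3.1623<106380 ,$$
where $\sqrt{10}<3.1623$ because $3.1623^2>10$. So the conjectured statement fails for every $m\ge106380$, which is the first assertion of Theorem 3.

## How fast $1-\beta_m$ can decay

To extract a rate from (9) we take $K$ as small as the condition $m<Y_K$ allows. We use the prime number theorem in three equivalent forms: $\pi(x)\sim x/\log x$, $\ \theta(x)=\sum_{p\le x}\log p\sim x$, and $p_K\sim K\log K$. The last form gives $p_K\sim p_{K-1}$.

**Step 1: the choice of $K$.** Since $Y_K>X_{K+1}$ for $K\ge10$, we have $Y_K\to\infty$. Let $K=K(m)$ be the least $K\ge2$ with $Y_K>m$. For any fixed $K_0$, as soon as $m\ge\max_{2\le k\le K_0}Y_k$ we have $K(m)>K_0$. So $K\to\infty$ as $m\to\infty$.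

**Step 2: bound $p_K$ and $K$.** For $m$ large, $K\ge3$, and minimality gives $Y_{K-1}\le m$, that is, $A_{K-1}\le2m\sqrt{K-1}\,p_{K-1}^2$. Since $K-1\le p_{K-1}$,
$$\log A_{K-1}\le\log m+\log2+\tfrac52\log p_{K-1}.$$
The left side is $\theta(p_{K-1})=(1+o(1))p_{K-1}$, and $\log p_{K-1}=o(p_{K-1})$. Hence $p_{K-1}\le(1+o(1))\log m$, and because $p_K\sim p_{K-1}$,
$$p_K\le(1+o(1))\log m .$$
The function $x/\log x$ is increasing for $x>e$. So $K=\pi(p_K)\sim p_K/\log p_K$ gives
$$K\le(1+o(1))\frac{\log m}{\log\log m}.$$

**Step 3: insert in (9).** We get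
$$K^{3/2}p_K^2\le(1+o(1))\Big(\frac{\log m}{\log\log m}\Big)^{3/2}(\log m)^2=(1+o(1))\frac{(\log m)^{7/2}}{(\log\log m)^{3/2}},$$
and (9) becomes
$$1-\beta_m\ge\Big(\tfrac14-o(1)\Big)\frac{(\log\log m)^{3/2}}{m(\log m)^{7/2}}.\tag{11}$$

## Scheduling every vector of density at most $\frac m{m+1}$

It remains to show that $\frac m{m+1}$ is a density $m$-guarantee for every $m\ge1$. A natural plan is to cut the real line, for each $i$, into intervals of length $v_i$ and to place one symbol $i$ in each. A window of length $mv_i$ need contain only $m-1$ of these intervals completely, for example when its left end lies strictly inside one of them; one symbol is then missing from the guarantee. The remedy is to shorten the intervals by the factor $\frac m{m+1}$. A window of length $mv_i$ then has the length of $m+1$ intervals, and contains at least $m$ of them completely. The price is a factor $\frac{m+1}m$ in density, which is exactly what the hypothesis $d(v)\le\frac m{m+1}$ pays for.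

The symbols are placed by Hall's theorem. For a finite family of finite sets, it says that one can choose distinct elements, one from each set, if and only if any $k$ of the sets have together at least $k$ elements. We need it for infinite families of finite sets (M. Hall Jr., 1948). For a countable family $S_1,S_2,\dots$ of finite sets with Hall's condition, here is the argument. For each $N$ the finite theorem gives a choice of distinct elements for $S_1,\dots,S_N$. Since $S_1$ is finite, infinitely many of these choices pick the same element of $S_1$. Among those with $N\ge2$, infinitely many pick the same element of $S_2$, and so on. The elements so fixed are distinct, because any two of them occur together in one of the finite choices.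

Let $v\in V$ with $d(v)\le\frac m{m+1}$.

**Step 1: jobs and admissible slots.** Put $w_i=\frac{mv_i}{m+1}$ and $x_i=\frac1{w_i}$, so that $\sum_ix_i=\frac{m+1}m\,d(v)\le1$. For $i\in[n]$ and $j\in\mathbb Z$, job $(i,j)$ asks for one symbol $i$ near the interval $[(j-1)w_i,jw_i)$ of the real line. Call the slot $t\in\mathbb Z$ admissible for $(i,j)$ if the real interval $[t,t+1)$ meets $[(j-1)w_i,jw_i)$. This means $t<jw_i$ and $t+1>(j-1)w_i$, i.e.
$$\lfloor(j-1)w_i\rfloor\le t\le\lceil jw_i\rceil-1.\tag{12}$$
Each job has finitely many admissible slots.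

**Step 2: Hall's condition.** We verify it by a fractional assignment. Give the pair consisting of the job $(i,j)$ and the slot $t$ the weight
$$x_i\cdot\mathrm{length}\big([t,t+1)\cap[(j-1)w_i,jw_i)\big).$$
It is nonzero only if $t$ is admissible for $(i,j)$. Summed over $t$, the weight of each job is $x_iw_i=1$. For fixed $i$ the intervals $[(j-1)w_i,jw_i)$ tile the line, so summed over all jobs the weight of each slot is $\sum_ix_i\le1$. A finite set of $k$ jobs has total weight $k$, all of it carried by the slots admissible for at least one of them, and each slot carries at most $1$. So there are at least $k$ such slots.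

**Step 3: the sequence.** By Hall's theorem all jobs can be assigned distinct admissible slots. Put symbol $i$ in the slot assigned to $(i,j)$, for all $i$ and $j$, and fill the unused slots with arbitrary symbols.

**Step 4: every window of length $mv_i$ contains at least $m$ $i$'s.** Consider the window from $s$ to $e=s+mv_i=s+(m+1)w_i$, with $s,e$ integers. Let $j$ be the least integer with $(j-1)w_i\ge s$. Then $(j-1)w_i<s+w_i$, so $(j+m-1)w_i<s+(m+1)w_i=e$. Hence the $m$ real intervals belonging to the jobs $(i,j),(i,j+1),\dots,(i,j+m-1)$ all lie in $[s,e)$. Take one of these jobs, $(i,j')$, and let $t$ be its slot. As $s$ is an integer and $s\le(j'-1)w_i$, we have $s\le\lfloor(j'-1)w_i\rfloor\le t$. As $e$ is an integer and $j'w_i\le e$, we have $t\le\lceil j'w_i\rceil-1\le e-1$. Here (12) was used on both sides. So $t\in[s,e)$. The $m$ slots are distinct, and the window contains at least $m$ $i$'s. The symbols in unused slots only add occurrences.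

Hence $v$ is $m$-schedulable. So $\frac m{m+1}$ is a density $m$-guarantee, $\beta_m\ge\frac m{m+1}$, and
$$1-\beta_m\le\frac1{m+1}\qquad(m\ge1).\tag{13}$$

For a small instance, let $m=1$ and $v=(3,6)$, with $d(v)=\frac12$. Then $w_1=\frac32$, $w_2=3$, and everything repeats with period $3$. Jobs $(1,1)$ and $(1,2)$ have admissible slots $\{0,1\}$ and $\{1,2\}$, and job $(2,1)$ has $\{0,1,2\}$. Assigning $(1,1)\mapsto0$, $(1,2)\mapsto2$, $(2,1)\mapsto1$ gives the periodic schedule $1,2,1$. Every window of length $3$ contains symbol $1$, and every window of length $6$ contains symbol $2$.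

**Step 5: end of the proof of Theorem 3.** The bounds (11) and (13) are the two displayed bounds. Together they give $1-\beta_m=m^{-1+o(1)}$, because the factor $(\log\log m)^{3/2}/(\log m)^{7/2}$ is $m^{o(1)}$. By (11),
$$(m+1)(m+2)(1-\beta_m)\ \ge\ \Big(\tfrac14-o(1)\Big)\frac{m\,(\log\log m)^{3/2}}{(\log m)^{7/2}}\ \longrightarrow\ \infty ,$$
so $1-\beta_m$ is not of order $m^{-2}$. $\blacksquare$
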